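# Universality of two-state weighted automata on infinite words

## 1. An automaton that rejects exactly one word

Take the alphabet $\{a,b\}$ and two states $q_0,q_1$. We start in $q_0$ with a counter at $0$. Reading a letter means choosing a transition with that letter and adding its integer weight to the counter. The transitions are:

| | on $a$ | on $b$ |
|---|---|---|
| $q_0\to q_0$ | $-3$ | $0$ |
| $q_0\to q_1$ | $1,\,-1,\,-2$ | $4,\,2,\,1,\,0$ |
| $q_1\to q_1$ | $1$ | $4$ |

So there is one loop per letter at each state, there are several ways to move from $q_0$ to $q_1$, and there is no way back. The state $q_1$ is accepting: an infinite word is accepted if some run on it is, after at least one letter, in $q_1$ with counter exactly $0$.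

Which words are accepted? Let us go by prefixes.

A word starting with $b$ is accepted: move to $q_1$ at once with weight $0$. A word starting with $aa$ is accepted: move with weight $-1$, then loop with $+1$. A word starting with $ab^na$, $n\ge1$, is accepted: loop at $q_0$ on $a$ and on the first $n-1$ letters $b$, move on the last $b$ with weight $2$, then loop at $q_1$ on $a$. The total is $-3+0+2+1=0$.

The only word left is $ab^\omega$, and it is rejected. A run that moves to $q_1$ on the first letter has, after $n$ letters, weight $1$, $-1$ or $-2$ plus $4(n-1)$, which is never divisible by $4$. A run that moves on a later letter has weight $-3+\{4,2,1,0\}$ plus a multiple of $4$, that is, a number congruent to $1,-1,-2$ or $-3$ modulo $4$, again never $0$. A run that never moves is never in an accepting state. So this automaton accepts every infinite word except one.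

Now add a single transition: $q_0\to q_1$ on $b$ with weight $3$. Then every word starting with $ab$ is accepted, since $-3+3=0$, and the new automaton accepts every infinite word.

So adding one transition decides whether *all* infinite words are accepted. Is there an algorithm that, given such a two-state table, tells the two situations apart? We shall prove that there is none. In the example the rejected word was forced letter by letter: each wrong letter was punished by acceptance. The proof makes an automaton of this shape force a rejected word to be the history of a Turing machine computation.

## 2. Weighted automata, completeness, and the two theorems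

**Definition (weighted automaton).** An *(integer) weighted automaton on infinite words* is $\mathcal A=(Q,\Sigma,\delta,q_0,F)$, where $Q$ is a finite set of states, $\Sigma$ a finite alphabet, $q_0\in Q$ the initial state, $F\subseteq Q$ the set of accepting states, and $\delta\subseteq Q\times\Sigma\times\mathbb Z\times Q$ a finite set of weighted transitions. It may be nondeterministic. A *run* on $w=a_1a_2a_3\cdots\in\Sigma^\omega$ is an infinite sequence of transitions $(q_{i-1},a_i,z_i,q_i)\in\delta$, $i\ge1$, starting in $q_0$. Its weight after $n$ steps is $z_1+\cdots+z_n$. The word $w$ is *accepted* if some run on $w$ reaches, after at least one letter, an accepting state at a moment when the accumulated weight is $0$. The automaton is *universal* if every $w\in\Sigma^\omega$ is accepted. The *universality problem* asks, given $\mathcal A$, whether it is universal.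

It is known that this problem is undecidable in general. The case of two states is posed as an open problem in the source "Reachability Games And Related Matrix And Word Problems" (https://core.ac.uk/download/161101660.pdf).

**Definition (complete).** An automaton is *complete* if every state has at least one outgoing transition on every letter.

In a complete automaton every finite run prefix on a prefix of $w$ extends to an infinite run on $w$. Therefore, for complete automata, $w$ is accepted iff some finite run prefix on a nonempty prefix of $w$ ends in an accepting state with weight $0$. The table in Section 1 is complete. Without completeness this equivalence fails: let $\Sigma=\{a\}$, $F=\{q_1\}$, and let the only transition be $q_0\to q_1$ on $a$ with weight $0$. A finite run prefix reaches $q_1$ with weight $0$, but $a^\omega$ has no run, so it is not accepted.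

From computability theory we use the following. A set is $\Sigma^0_1$ if it is recursively enumerable. It is $\Sigma^0_1$-hard if every $\Sigma^0_1$ set reduces to it by a computable many-one reduction, and $\Sigma^0_1$-complete if it is both. The halting problem for Turing machines started on the blank tape is $\Sigma^0_1$-complete, hence undecidable, and there is a fixed (universal) machine whose halting problem on given inputs is undecidable. This result of Turing is the only one we take from outside, apart from König's lemma: an infinite, finitely branching tree has an infinite branch.

**Theorem 1.** Given a Turing machine $M$ (started on the blank tape), one can compute a complete two-state weighted automaton $\mathcal A_M$ such that every infinite word is accepted by $\mathcal A_M$ iff $M$ halts. Hence universality is undecidable for two-state weighted automata on infinite words, even for complete ones.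

**Theorem 2.**

1. In Theorem 1 the automaton can be taken with states $q_0$ (initial) and $q_1$, no transition from $q_1$ to $q_0$, exactly one loop per letter at each state (so nondeterminism occurs only at $q_0$), and accepting set either $\{q_1\}$ or $\{q_0,q_1\}$, as one prefers.
2. Undecidability holds for a family of complete two-state automata over one fixed alphabet, in which all transitions are fixed except those labelled by one letter $\star$.
3. For every $k\ge2$, universality for complete $k$-state automata is $\Sigma^0_1$-complete. For not necessarily complete $k$-state automata, $k\ge2$, universality is $\Sigma^0_1$-hard (no upper bound is claimed).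
4. Universality for one-state automata (complete or not) is decidable. So universality for $k$-state automata is decidable iff $k=1$.

## 3. Searching for periodic counterexamples, and why order matters

The first thing to notice is that one half of a decision procedure is always available for complete automata.

**Lemma 3.** A complete automaton is universal iff for some $\ell$ every word of length $\ell$ is *bad*, where a finite word is bad if it has a nonempty prefix on which some finite run prefix from $q_0$ ends in an accepting state with weight $0$. Consequently universality of complete automata, with any number of states, is recursively enumerable.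

*Proof.* Badness of a given word is decidable (there are finitely many run prefixes) and is preserved when the word is extended. By completeness, an infinite word is accepted iff one of its finite prefixes is bad. If every word of length $\ell$ is bad, every infinite word has a bad prefix and is accepted. If no such $\ell$ exists, there are non-bad words of every length. The non-bad words form a prefix-closed set, hence an infinite, finitely branching tree. By König's lemma it has an infinite branch: an infinite word with no bad prefix, which is not accepted. To enumerate the universal complete automata, test $\ell=1,2,3,\dots$ for each of them in parallel. $\square$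

To decide universality one would now like a semi-decision procedure for *non*-universality. The natural candidate is to search for an ultimately periodic word $uv^\omega$ that is rejected. Let us try one state, accepting, with a set $Z_a$ of weights for each letter $a$.

* If $Z_a=\{1\}$, then $a^\omega$ is rejected.
* If $\Sigma=\{a\}$ and $Z_a=\{2,-3\}$, the only word $a^\omega$ is accepted after five letters: $2+2+2-3-3=0$.
* If $Z_a=\{1,-1\}$ and $Z_b=\{2,-2\}$, then $ab^\omega$ is rejected, since all its weights are odd.

In each non-universal example here the rejected word is ultimately periodic. For one state this is a theorem, Lemma 9 below, and it gives the decidability in Theorem 2.4. Its proof uses one fact throughout: with one state, the set of weights reachable on a finite word depends only on *how often* each letter occurs.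

This fact already fails in Section 1. After $ab$, the weights reachable in $q_1$ are $\{1,-1,-2\}+4$ and $-3+\{4,2,1,0\}$, together $\{5,3,2,1,-1,-2,-3\}$. After $ba$ they are $\{4,2,1,0\}+1$ and $0+\{1,-1,-2\}$, together $\{5,3,2,1,-1,-2\}$. The weight $-3$ occurs only for $ab$: with two states the order of the letters is remembered. Not only this proof, but the approach itself stops here. At the end of Section 7 we shall see a complete two-state automaton that rejects exactly one word, and that word is not ultimately periodic.

## 4. A walk and its taboo positions

What is remembered is best seen by rewriting the weights. Suppose that each letter $a$ carries integers $x(a),y(a)$ and a finite nonempty set $S(a)\subset\mathbb Z$, and consider the automaton with $F=\{q_1\}$ and transitions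

* $q_0\to q_0$ on $a$ with weight $x(a)-y(a)$;
* $q_0\to q_1$ on $a$ with each weight $x(a)-s$, $s\in S(a)$;
* $q_1\to q_1$ on $a$ with weight $x(a)$.

It is complete, because both states have a loop on every letter. For $w=w_1w_2\cdots$ put
$$X_n=\sum_{i\le n}x(w_i),\qquad Y_n=\sum_{i\le n}y(w_i),\qquad D_n=\bigcup_{i\le n}\bigl(Y_{i-1}+S(w_i)\bigr).$$

**Lemma 4.** For this automaton,
$$w\text{ is accepted}\iff X_n\in D_n\text{ for some }n\ge1.\tag{1}$$

*Proof.* A run that is in $q_1$ after $n$ letters moved there on some letter $w_i$, $i\le n$, with some $s\in S(w_i)$. Its weight after $n$ letters is
$$\sum_{l<i}\bigl(x(w_l)-y(w_l)\bigr)+x(w_i)-s+\sum_{i<l\le n}x(w_l)=X_n-Y_{i-1}-s.$$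
Conversely every choice of $i$ and $s\in S(w_i)$ gives an infinite run on $w$, because of the loops. So some run is in $q_1$ with weight $0$ after $n$ letters iff $X_n=Y_{i-1}+s$ for some $i\le n$ and $s\in S(w_i)$, that is, iff $X_n\in D_n$. $\square$

Picture a number line. The writer stands at $Y$. When the letter $w_i$ is read, the writer paints the positions $Y_{i-1}+S(w_i)$ and advances by $y(w_i)$. The walker stands at $X$ and advances by $x(w_i)$. Painted positions are taboo, and the word is rejected iff the walker never lands on a position that is painted by then.

Section 1 is of this form, with $x(a)=1$, $x(b)=4$, $y(a)=y(b)=4$, $S(a)=\{0,2,3\}$ and $S(b)=\{0,2,3,4\}$. On $ab^\omega$ we have $X_n=4n-3$ and $Y_n=4n$, and the positions congruent to $1$ modulo $4$ are never painted, so the walker is safe. The wrong letter $a$ sends the walker to a position $\equiv2$ in an already written block, and the element $4=x(b)$ of $S(b)$ punishes a word that begins with $b$.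

What can such a device compute? The writer runs ahead, and the walker later passes over what was written, in the same order: first in, first out. So the line is a *queue*. We cut it into blocks of length $L$. A letter appends one or more blocks, each encoding a queue symbol by the positions left *free* in it, and it moves the walker by about one block. A letter is legal only if the walker lands on a free position, that is, only if it agrees with the queue symbol in that block. The control state of the queue machine must be stored somewhere too, and it can only be stored in the walker's offset inside its block.

The plan has two parts. Section 5 simulates a Turing machine by a queue with a finite control. Section 6 chooses the offsets so that landing on a free position forces the *whole* letter to be correct.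

## 5. A queue that simulates a Turing machine

Let $M$ be deterministic, with one two-way infinite tape, state set $Q_M$, start state $s_0$, halting state $h\ne s_0$, tape alphabet $A$ with blank $\sqcup$, and total transition function $\tau:(Q_M\setminus\{h\})\times A\to Q_M\times A\times\{\leftarrow,\rightarrow\}$.

A configuration is written as a word $c=c_1\cdots c_m$ over $A\cup(Q_M\times A)$ with exactly one letter in $Q_M\times A$. That letter marks the head and carries the state, and all cells outside the word are blank. To perform a step of $M$ the queue is rotated once. The control holds back one symbol (the *pending* symbol), so that when the head letter is read, its left neighbor can still be changed.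

**Definition (queue system).** Let $\Gamma=\{\#\}\cup A\cup(Q_M\times A)$ (disjoint union) and $\Gamma^\circ=\Gamma\setminus(\{h\}\times A)$. The set of *controls* is $C=\Gamma\cup\{\langle b,q\rangle:b\in A,\ q\in Q_M\}$. For $\kappa\in C$ and $\gamma\in\Gamma^\circ$, an output $\mathrm{out}(\kappa,\gamma)\in\Gamma^+$ and a next control $\mathrm{nx}(\kappa,\gamma)\in C$ are given by:

1. $\kappa=\sigma\in\Gamma$, $\gamma\in A\cup\{\#\}$: output $\sigma$, next $\gamma$.
2. $\kappa=\sigma\in\Gamma$, $\gamma=(q,a)$, $\tau(q,a)=(q',b,\rightarrow)$: output $\sigma$, next $\langle b,q'\rangle$.
3. $\kappa=\sigma\in A$, $\gamma=(q,a)$, $\tau(q,a)=(q',b,\leftarrow)$: output $(q',\sigma)$, next $b$.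
4. $\kappa=\#$, $\gamma=(q,a)$, $\tau(q,a)=(q',b,\leftarrow)$: output $\#(q',\sqcup)$, next $b$.
5. $\kappa=\langle b,q'\rangle$, $\gamma\in A$: output $b$, next $(q',\gamma)$.
6. $\kappa=\langle b,q'\rangle$, $\gamma=\#$: output $b(q',\sqcup)$, next $\#$.
7. Otherwise (this will not occur on the queues we use): output $\sigma$ if $\kappa=\sigma\in\Gamma$, output $b$ if $\kappa=\langle b,q'\rangle$; next $\gamma$.

The dynamics is $(\kappa,\gamma u)\to(\mathrm{nx}(\kappa,\gamma),\,u\cdot\mathrm{out}(\kappa,\gamma))$ for $\gamma\in\Gamma^\circ$. It stops when the first queue symbol lies in $\{h\}\times A$.

Every step removes one symbol and appends at least one, so a nonempty queue never gets shorter. The configuration $c$ is represented by the pair $(\#,c)$.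

*Example.* Let $A=\{\sqcup,1\}$, $\tau(s_0,\sqcup)=(s_1,1,\rightarrow)$, $\tau(s_1,\sqcup)=(h,1,\leftarrow)$, the other values being irrelevant. From the blank tape:
$$(\#,\ (s_0,\sqcup))\to(\langle1,s_1\rangle,\ \#)\to(\#,\ 1(s_1,\sqcup))\to(1,\ (s_1,\sqcup)\#)\to(1,\ \#(h,1))\to(\#,\ (h,1)1),$$
by rules 2, 6, 1, 3, 1. The first and third pairs and the last one represent the three configurations of the computation, and the dynamics stops.

**Lemma 5.** If the head letter of $c$ is $(q,a)$ with $q\ne h$, then after $m+1$ steps, all of them defined, $(\#,c)$ becomes $(\#,c')$, where $c'$ represents the successor configuration.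

*Proof.* In the first step the control is $\#$, so rule 1, 2 or 4 applies, and the first symbol output is $\#$. Hence the symbols read in the $m+1$ steps are $c_1,\dots,c_m,\#$. None is in $\{h\}\times A$, so all steps are defined. Let $c_i=(q,a)$. Before the head is read, only rule 1 is used. So just before step $i$ the pending symbol is $\#$ if $i=1$ and $c_{i-1}\in A$ if $i\ge2$. In the latter case $\#c_1\cdots c_{i-2}$ has been output so far.

*Right move, $\tau(q,a)=(q',b,\rightarrow)$.* Step $i$ uses rule 2: the pending symbol is output, so the total output is $\#c_1\cdots c_{i-1}$, and the control is $\langle b,q'\rangle$. If $i<m$, step $i+1$ reads $c_{i+1}\in A$. By rule 5 it outputs $b$ and stores $(q',c_{i+1})\in\Gamma$. The remaining steps use rule 1 and output $(q',c_{i+1}),c_{i+2},\dots,c_m$. The total output is $\#c_1\cdots c_{i-1}\,b\,(q',c_{i+1})\,c_{i+2}\cdots c_m$. If $i=m$, step $m+1$ reads $\#$. By rule 6 it outputs $b(q',\sqcup)$, and the total output is $\#c_1\cdots c_{m-1}\,b\,(q',\sqcup)$.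

*Left move, $i\ge2$, $\tau(q,a)=(q',b,\leftarrow)$.* Step $i$ uses rule 3: it outputs $(q',c_{i-1})$ and stores $b$. The remaining steps use rule 1 and output $b,c_{i+1},\dots,c_m$. The total output is $\#c_1\cdots c_{i-2}\,(q',c_{i-1})\,b\,c_{i+1}\cdots c_m$.

*Left move, $i=1$.* Step $1$ uses rule 4: it outputs $\#(q',\sqcup)$ and stores $b$. The remaining steps use rule 1 and output $b,c_2,\dots,c_m$. The total output is $\#(q',\sqcup)\,b\,c_2\cdots c_m$.

In every case the last symbol read is $\#$, after which the control is $\#$. The total output is $\#c'$ with $c'$ representing the successor configuration. The symbols of $c$ and this $\#$ have been removed, so the queue is exactly $c'$. $\square$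

If a represented configuration has its head letter in $\{h\}\times A$, the letters of $A$ before it are read by rule 1, and then the dynamics stops. Hence, starting from $(\#,c)$ with $c=(s_0,\sqcup)$, or more generally with $c$ representing an initial configuration in state $s_0$ for an input, head on the first letter of $c$:
$$\text{the dynamics is infinite}\iff M\text{ does not halt.}\tag{2}$$

**Definition (events).** Let $E=\{0,1\}\times C\times\Gamma^\circ$. For $e=(\varepsilon,\kappa,\gamma)$ put $\gamma_e=\gamma$ and $\mathrm{out}(e)=\mathrm{out}(\kappa,\gamma)$. We say that $e'$ *follows* $e$ if $e'=(1-\varepsilon,\mathrm{nx}(\kappa,\gamma),\gamma')$ for some $\gamma'\in\Gamma^\circ$.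

An event records one step: which control, which symbol read, and a bit that flips from step to step. The bit ensures that if $e'$ follows $e$, then $e'\ne e$. This will be needed in Proposition 6.

Fix a nonempty word $c=c_1\cdots c_m$ over $\Gamma$ with $c_1\in\Gamma^\circ$. The dynamics started in $(\#,c)$ produces a finite or infinite sequence of events $e_1,e_2,\dots$ with $e_1=(0,\#,c_1)$ and alternating first component. Let
$$z_1z_2z_3\cdots=c\cdot\mathrm{out}(e_1)\,\mathrm{out}(e_2)\cdots$$
be the sequence of all symbols ever placed in the queue. Since the queue is first in, first out:

* $\gamma_{e_n}=z_n$.
* If $e_n$ exists, the number $N_n=m+\sum_{i\le n}|\mathrm{out}(e_i)|$ of symbols written by then satisfies $N_n\ge n+1$, since $m\ge1$ and every output is nonempty. In particular $z_{n+1}$ is already written.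
* If $e_n$ exists and $z_{n+1}\in\Gamma^\circ$, then $e_{n+1}$ exists and is the unique event that follows $e_n$ and has $\gamma_{e_{n+1}}=z_{n+1}$. If $z_{n+1}\notin\Gamma^\circ$, there is no $e_{n+1}$.

In the example, $z_1z_2\cdots=(s_0,\sqcup),\ \#,\ 1,\ (s_1,\sqcup),\ \#,\ (h,1),\ 1$. There are five events, $N_5=7$, and there is no $e_6$ because $z_6=(h,1)\notin\Gamma^\circ$.

## 6. Writing events with powers of two

Give each event $e$ a number $g_e$, and let the walker's offset in block $n$ encode $e_n$ by $g_{e_n}$. In a block written for the symbol $\gamma$, leave free exactly the offsets of those events $f$ with $\gamma_f=\gamma$. A letter $[d,e]$, meaning "we were at $d$ and go to $e$", advances the walker by one block plus $g_e-g_d$. If the walker sits at offset $g_{e_n}$, it lands at offset $g_{e_n}+g_e-g_d$, and survival means that this equals $g_f$ for some admissible $f$. We want to conclude that $d=e_n$ and $e=f$.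

With arbitrary distinct numbers this fails. If the numbers include $1,2,3$, the current offset is $2$ and the free one is $3$, then a letter with $g_d=1$, $g_e=2$ lands on the free position, since $2+2-1=3$. It is a wrong letter, and it would append the wrong output. What we need is that $g_{e_n}+g_e=g_f+g_d$ determines the pairs, and powers of two have this property.

**Choice of numbers.** Let $r=|E|$, and assign to the events pairwise distinct numbers $g_e\in\{2^1,\dots,2^r\}$. Put
$$G=2^r,\qquad L=8G,\qquad p_e=4G+g_e,\qquad P=(4G,5G],$$
so that $p_e\in P$. By uniqueness of binary expansions (a sum of two distinct powers of two has two binary ones, and $2g_a$ has one),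
$$g_a+g_b=g_c+g_d\ \Longrightarrow\ \{a,b\}=\{c,d\}\text{ as multisets.}\tag{3}$$
The factor $8$ and the shift $4G$ keep the good offsets in the middle of a block, away from all accidental ones.

**Painting a symbol.** For $\gamma\in\Gamma$ let
$$T_\gamma=\{0,\dots,L-1\}\setminus\{p_e:e\in E,\ \gamma_e=\gamma\}.$$
For $\gamma\in\{h\}\times A$ this is all of $\{0,\dots,L-1\}$: a halting symbol leaves no free position. For $v=v_1\cdots v_l\in\Gamma^+$ let $T(v)=\bigcup_{j=1}^l\bigl((j-1)L+T_{v_j}\bigr)$.

**Alphabet and automaton.** Let $\Sigma=\{\star\}\cup\{[d,e]:d,e\in E,\ e\text{ follows }d\}$, and put
$$x(\star)=p_{e_1},\qquad y(\star)=L\cdot|c\,\mathrm{out}(e_1)|,\qquad S(\star)=T(c\,\mathrm{out}(e_1)),$$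
$$x([d,e])=L+g_e-g_d,\qquad y([d,e])=L\cdot|\mathrm{out}(e)|,\qquad S([d,e])=T(\mathrm{out}(e))\cup\{x([d,e])\}.$$
All these sets are finite and nonempty. Let $\mathcal A_{M,c}$ be the automaton built from these data as in Section 4, with $F=\{q_1\}$, and let $\mathcal A_M=\mathcal A_{M,c}$ for $c=(s_0,\sqcup)$. By Lemma 4, acceptance is described by (1).

The letter $\star$ starts the simulation. The extra element $x([d,e])$ in $S([d,e])$ plays the role of the element $4$ in Section 1: it punishes words that begin with a bracket. It must not disturb anything later, and for this we note that $|g_e-g_d|<G$, hence
$$x([d,e])\bmod L\in[0,G)\cup(7G,8G),\quad\text{so}\quad x([d,e])\bmod L\notin P.\tag{4}$$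

Call $[(j-1)L,jL)$, as an interval of integers, *block* $j$ ($j\ge1$). Call $\star[e_1,e_2][e_2,e_3]\cdots$ the *good word*. It is infinite iff the dynamics is.

**Facts about good prefixes.** Suppose that $w_1\cdots w_n=\star[e_1,e_2]\cdots[e_{n-1},e_n]$ with $n\ge1$. Since $x([d,e])=L+p_e-p_d$, the sum for $X_n$ telescopes, and $Y$ counts written symbols:
$$X_n=(n-1)L+p_{e_n},\qquad Y_n=N_nL.\tag{5}$$
The letter $\star$ paints blocks $1,\dots,N_1$ according to $z_1,\dots,z_{N_1}$, and $w_i$, $i\ge2$, paints blocks $N_{i-1}+1,\dots,N_i$ according to $\mathrm{out}(e_i)$. So
$$D_n=\bigcup_{1\le j\le N_n}\bigl((j-1)L+T_{z_j}\bigr)\ \cup\ \{Y_{i-1}+x(w_i):2\le i\le n\}.\tag{6}$$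
By (4) and $L\mid Y_{i-1}$, the positions in the last set have residues modulo $L$ outside $P$.

## 7. Rejected words are histories of the queue

**Proposition 6.** If some infinite word $w$ is not accepted by $\mathcal A_{M,c}$, then the dynamics is infinite, and $w$ is the good word.

*Proof.* We show by induction on $n\ge1$ that the events $e_1,\dots,e_n$ exist and $w_1\cdots w_n=\star[e_1,e_2]\cdots[e_{n-1},e_n]$. Both assertions follow.

**Step 1: the first letter is $\star$.** The event $e_1$ exists since $c_1\in\Gamma^\circ$. If $w_1=[d,e]$, then $X_1=x(w_1)\in S(w_1)=Y_0+S(w_1)=D_1$, and $w$ is accepted by (1), a contradiction. So $w_1=\star$.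

Now assume the claim for $n$.

**Step 2: where the walker can survive in block $n+1$.** Since $N_n\ge n+1$, block $n+1$ is already written, and by (6) $D_n\supseteq nL+T_{z_{n+1}}$. Hence a position $nL+o$ with $0\le o<L$ that is not in $D_n$ must satisfy $o=p_f$ for some $f\in E$ with $\gamma_f=z_{n+1}$.

**Step 3: $\star$ cannot be repeated.** Suppose that $w_{n+1}=\star$. By (5), $X_{n+1}=(n-1)L+p_{e_n}+p_{e_1}$, and $p_{e_n}+p_{e_1}\in(8G,10G]$. As $L=8G$, we get $X_{n+1}=nL+o$ with $0<o\le2G$, so $o\notin P$. By Step 2, $X_{n+1}\in D_n\subseteq D_{n+1}$, and $w$ is accepted, a contradiction.

**Step 4: the bracket is forced.** So $w_{n+1}=[d,e]$, and $X_{n+1}=nL+o$ with $o=4G+g_{e_n}+g_e-g_d$. Because $0<g_{e_n}\le G$ and $|g_e-g_d|<G$, we have $3G<o<6G$, so $X_{n+1}$ lies in block $n+1$. Since $w$ is not accepted, $X_{n+1}\notin D_{n+1}\supseteq D_n$. By Step 2, $o=p_f=4G+g_f$ for some $f$ with $\gamma_f=z_{n+1}$. In particular $z_{n+1}\in\Gamma^\circ$. Thus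
$$g_{e_n}+g_e=g_f+g_d,$$
and (3) gives $\{e_n,e\}=\{f,d\}$ as multisets. Since $e$ follows $d$, we have $e\ne d$, so $e=f$ and then $d=e_n$. Hence $e$ follows $e_n$ and $\gamma_e=z_{n+1}$. Therefore $e_{n+1}$ exists, $e=e_{n+1}$, and $w_{n+1}=[e_n,e_{n+1}]$. $\square$

The flipping bit was used exactly once, for $e\ne d$. A letter $[d,d]$ would move the walker by $L$, keeping its offset whatever $d$ is, and the equation would then only say $e_n=f$.

**Proposition 7.** If the dynamics is infinite, then the good word is not accepted by $\mathcal A_{M,c}$. Moreover, on the good word no run has weight $0$ in $q_0$ after reading $n\ge1$ letters.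

*Proof.* By (5), $X_n=(n-1)L+p_{e_n}$ lies in block $n$, and $n\le N_n$. We check the parts of (6). The position $X_n$ is not in $(n-1)L+T_{z_n}$, because $\gamma_{e_n}=z_n$, so that $p_{e_n}\notin T_{z_n}$. It is in no other block. It is not one of the positions $Y_{i-1}+x(w_i)$, because its residue modulo $L$ is $p_{e_n}\in P$. So $X_n\notin D_n$ for all $n\ge1$, and by (1) the good word is not accepted.

A run still in $q_0$ after $n$ letters has weight $X_n-Y_n$. Since $X_n<nL<N_nL=Y_n$, this is not $0$. $\square$

**Proof of Theorem 1.** Take $c=(s_0,\sqcup)$. By Propositions 6 and 7, some infinite word is not accepted by $\mathcal A_M$ iff the dynamics is infinite. By (2) this holds iff $M$ does not halt. So $\mathcal A_M$ is universal iff $M$ halts. The automaton is complete, has two states and is computed from $M$, and the halting problem is undecidable. $\blacksquare$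

In the example of Section 5, a word can survive for at most five letters, while following the good word. Block 6 is written for $(h,1)$ and is entirely taboo, and any sixth letter lands in it by Steps 3 and 4.

**Remark (the promised non-periodic word).** Let $M$ have $\tau(s_0,a)=(s_0,a,\rightarrow)$ for all $a\in A$. It never halts. From the blank tape its represented configurations are $(s_0,\sqcup)$, $\sqcup(s_0,\sqcup)$, $\sqcup\sqcup(s_0,\sqcup)$, and so on, of lengths $m=1,2,3,\dots$. By the proof of Lemma 5, in each round of $m+1$ steps the symbol $\#$ is read exactly once, at the last step. So the letters $[e_{n-1},e_n]$ of the good word with $\gamma_{e_n}=\#$ occur infinitely often, at growing distances. In an ultimately periodic word, a set of letters that is hit infinitely often is hit with bounded gaps. So the good word is not ultimately periodic, and by Propositions 6 and 7 it is the only word that $\mathcal A_M$ rejects.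

## 8. Accepting sets, a fixed alphabet, and more states

**Proof of Theorem 2.1.** By construction $\mathcal A_M$ has no transition from $q_1$ to $q_0$ and exactly one loop per letter at each state. For $F=\{q_1\}$ nothing remains to be shown. For $F=\{q_0,q_1\}$: if $M$ halts, every word is accepted already via $q_1$. If $M$ does not halt, the good word is not accepted. By the first part of Proposition 7 no run on it has weight $0$ in $q_1$, and by the second part none has weight $0$ in $q_0$ after at least one letter. $\blacksquare$

**Proof of Theorem 2.2.** Let $M$ be a fixed universal machine, and let $c$ represent its initial configuration on an input, with the head on $c_1$ in state $s_0$. The set $E$, the numbers $g_e$, $L$, the alphabet, and $x,y,S$ on all letters $[d,e]$ depend only on $M$. The word $c$, and with it $e_1=(0,\#,c_1)$, enters only into $x(\star),y(\star),S(\star)$. So in the family $\mathcal A_{M,c}$ only the transitions on $\star$ vary. By Propositions 6 and 7 and (2), $\mathcal A_{M,c}$ is universal iff $M$ halts on that input, which is undecidable. $\blacksquare$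

**Proof of Theorem 2.3.** *Hardness.* By Theorem 1, $M\mapsto\mathcal A_M$ is a computable many-one reduction of the halting problem on the blank tape to universality of complete two-state automata. For $k>2$ add $k-2$ unreachable states with a weight-$0$ loop on every letter. The automaton stays complete and accepts the same words. Complete automata are a special case of arbitrary ones, so hardness holds there as well. *Membership* for complete automata is Lemma 3. (Lemma 3 uses finite prefixes as witnesses of acceptance, and the example in Section 2 shows that they are not witnesses for incomplete automata.) $\blacksquare$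

## 9. One state: counting letters is enough

Undecidability for $k\ge2$ is done, and it remains to decide universality for one-state automata. Let $\mathcal A$ have one state, and let $Z_a$ be the finite set of weights on the letter $a$. If $F=\emptyset$, no word is accepted. If $Z_a=\emptyset$ for some $a$, then $a^\omega$ has no run and is not accepted. In both cases the answer is "not universal". From now on the state is accepting and all $Z_a$ are nonempty, so $\mathcal A$ is complete.

For finite words put $W(u_1\cdots u_n)=Z_{u_1}+\cdots+Z_{u_n}$ (sumset) and $W(\varepsilon)=\{0\}$. By completeness, $w$ is accepted iff $0\in W(u)$ for some nonempty prefix $u$ of $w$. The set $W(u)$ depends only on the numbers $|u|_a$ of occurrences of each letter.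

The next lemma says that large sumsets contain everything near $0$ that congruences allow. For instance, the $n$-fold sumset of $\{-3,2\}$ consists of the numbers $2n-5j$, $0\le j\le n$, that is, of all numbers in $[-3n,2n]$ congruent to $2n$ modulo $5$.

**Lemma 8.** Let $I$ be a finite nonempty set, and let $Z_a$, $a\in I$, be finite nonempty sets of integers with $\min Z_a\le0\le\max Z_a$. Let $U=\bigcup_{a\in I}Z_a$ contain a positive and a negative number. Fix $z_a\in Z_a$, and let $g$ be the gcd of all differences $z-z'$ with $z,z'\in Z_a$, $a\in I$. Then $g>0$, and for every $B\ge0$ there is $H$ such that if $n_a\ge H$ for all $a\in I$, the set $\sum_{a\in I}n_aZ_a$ (where $n_aZ_a$ is the $n_a$-fold sumset) contains every $t\in[-B,B]$ with $t\equiv\sum_an_az_a\pmod g$.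

*Proof.* If $g=0$, every $Z_a$ is a singleton, hence $Z_a=\{0\}$ because $\min Z_a\le0\le\max Z_a$. Then $U=\{0\}$, a contradiction. So $g>0$. Let $K=\max_{z\in U}|z|$.

**Step 1: keep a reserve for corrections.** The set of differences is symmetric with gcd $g$, so every multiple of $g$ is a finite sum of differences. Choose $R$ such that every multiple of $g$ of absolute value at most $B+K$ is a sum of at most $R$ differences $z'-z$, with $z,z'$ in a common $Z_a$, $a\in I$. For each $a\in I$ and $z\in Z_a$, reserve $R$ occurrences of $a$ and give them the weight $z$. The reserved total is a fixed number, of absolute value at most some constant $S\ge0$. Put $H=S+R\max_a|Z_a|$. If $n_a\ge H$, at least $S$ unreserved occurrences of each $a\in I$ remain.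

**Step 2: bring the total close to $0$ greedily.** Process the unreserved occurrences one after another, starting from the reserved total. If the current total $s$ is $\ge0$, choose $\min Z_a\le0$; if $s<0$, choose $\max Z_a\ge0$. Once $|s|\le K$, this persists: from $0\le s\le K$ we go to a number in $[-K,K]$ by subtracting at most $K$, and from $-K\le s<0$ to a number in $[-K,K]$ by adding at most $K$. While $s>K$, the total never increases. It decreases by at least $1$ at each occurrence of a letter whose set has a negative element, and it does not jump below $0$. Some letter of $I$ has a negative element in its set, and it has at least $S$ unreserved occurrences. If $s>K$ throughout, the final total would be at most $S-S=0$, a contradiction. So $|s|\le K$ is reached. If $s<-K$ initially, the same argument with signs reversed uses a letter whose set has a positive element. At the end $|s|\le K$, and $s\equiv\sum_an_az_a\pmod g$, since each weight of $a$ is congruent to $z_a$.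

**Step 3: correct the total to $t$.** Let $t$ be as in the lemma. Then $t-s$ is a multiple of $g$ with $|t-s|\le B+K$. Write it as a sum of at most $R$ differences $z'-z$, and for each of them replace one reserved weight $z$ of the letter concerned by $z'$. There are $R$ reserved copies of each, so this is possible. The total becomes $t$. $\square$

**Lemma 9.** If $\mathcal A$ (one accepting state, all $Z_a$ nonempty) is not universal, then some ultimately periodic word $uv^\omega$ is not accepted.

*Proof.* If some $Z_a$ consists only of positive or only of negative numbers, $a^\omega$ is not accepted. So assume that $\min Z_a\le0\le\max Z_a$ for every $a$. Let $w$ be a non-accepted word, let $I$ be the set of letters occurring infinitely often in $w$, and write $w=u_0w'$ with $w'\in I^\omega$. Let $U=\bigcup_{a\in I}Z_a$.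

**Case 1: $U$ has no negative element, or no positive element.** Then $0\in Z_a$ for all $a\in I$. Choosing weight $0$ for additional letters, we get $W(u_0\alpha)\subseteq W(u_0\alpha')$ whenever $\alpha,\alpha'\in I^*$ and $|\alpha|_a\le|\alpha'|_a$ for all $a\in I$. Let $v$ contain each letter of $I$ exactly once. We claim that $u_0v^\omega$ is not accepted. Nonempty prefixes of $u_0$ are prefixes of $w$. For any prefix $u_0\alpha$ of $u_0v^\omega$ with $\alpha\in I^*$ there is a prefix $u_0\alpha'$ of $w$ with $\alpha'\in I^*$ nonempty and $|\alpha'|_a\ge|\alpha|_a$ for all $a\in I$, because each letter of $I$ occurs infinitely often in $w'$. Since $0\notin W(u_0\alpha')$, also $0\notin W(u_0\alpha)$.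

**Case 2: $U$ has a positive and a negative element.** Fix $z_a\in Z_a$ for $a\in I$, let $g>0$ be as in Lemma 8, let $B=\max\{|t|:t\in W(u_0)\}$, and let $H$ be as in Lemma 8 for this $B$. Put $\zeta(\alpha)=\sum_{a\in I}|\alpha|_az_a$ for $\alpha\in I^*$. Let $u_1=u_0v_0$ be a prefix of $w$ with $v_0\in I^*$ containing each letter of $I$ at least $\max(H,1)$ times.

For $\alpha\in I^*$ we have $W(u_1\alpha)=W(u_0)+\sum_{a\in I}|v_0\alpha|_aZ_a$. All elements of the last sum are congruent to $\zeta(v_0\alpha)$ modulo $g$, and by Lemma 8 it contains all elements of $[-B,B]$ in this class. Hence
$$0\in W(u_1\alpha)\iff -t\equiv\zeta(v_0\alpha)\pmod g\text{ for some }t\in W(u_0).$$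
As $\zeta(v_0\alpha)=\zeta(v_0)+\zeta(\alpha)$, whether $0\in W(u_1\alpha)$ depends only on $\zeta(\alpha)\bmod g$.

Write $w=u_1x_1x_2\cdots$ with letters $x_i\in I$. By the pigeonhole principle there are $m<m'$ with $\zeta(x_1\cdots x_m)\equiv\zeta(x_1\cdots x_{m'})\pmod g$. Put $u=u_1x_1\cdots x_m$ and $v=x_{m+1}\cdots x_{m'}$, so that $\zeta(v)\equiv0\pmod g$. Nonempty prefixes of $uv$ are prefixes of $w$. For a prefix $v'$ of $v$ and $k\ge0$, the words $uv^kv'$ and $uv'$ give the same residue, and $uv'$ is a nonempty prefix of $w$, so $0\notin W(uv^kv')$. Hence $uv^\omega$ is not accepted. $\square$

**Proof of Theorem 2.4.** In the remaining case ($F\ne\emptyset$, all $Z_a\neq\emptyset$) we combine two searches.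

**Step 1: acceptance of a given $uv^\omega$, $v$ nonempty, is decidable.** First check the nonempty prefixes of $u$. All other nonempty prefixes have the form $uv^kv'$ with $k\ge0$ and $v'$ a nonempty prefix of $v$, and $W(uv^kv')=W(u)+W(v')+kW(v)$. So for each of the finitely many $v'$ and each $s\in W(u)+W(v')$ we must decide whether $-s$ is a sum of finitely many (possibly zero) elements of $W(v)$, repetitions allowed.

If $W(v)$ contains a positive and a negative number, these sums form the subgroup of $\mathbb Z$ generated by $W(v)$. Indeed, for $p>0>-q$ in $W(v)$,
$$-p=(q-1)\,p+p\,(-q),\qquad q=(p-1)(-q)+q\,p,$$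
and the coefficients are nonnegative, so each element of $W(v)$ has its negative among the sums. Then we test divisibility of $s$ by the gcd of $W(v)$. Otherwise all elements of $W(v)$ have the same weak sign, zero summands can be dropped, and at most $|s|$ nonzero summands are needed, so a bounded search suffices.

**Step 2: two searches in parallel.** Run (a) the semi-decision procedure for universality of complete automata from Lemma 3, and (b) a search over all $(u,v)$ for a word $uv^\omega$ that is not accepted, using Step 1. If $\mathcal A$ is universal, (a) succeeds and (b) does not. If $\mathcal A$ is not universal, (b) succeeds by Lemma 9 and (a) does not. So exactly one of them succeeds, and one-state universality is decidable. With the undecidability for every $k\ge2$ from Theorem 2.3, universality for $k$-state automata is decidable iff $k=1$. $\blacksquare$
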